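
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Edge-Coloring Graphs with at Most Three Odd Ears}


\begin{abstract}
For a graph $G$, possibly with parallel edges, let $\beta(\hat G)$ be the largest number of ears in an open odd ear-decomposition of a subgraph of the underlying simple graph $\hat G$. We prove that every graph with $\beta(\hat G)\le 3$ satisfies $\chi'(G)=\lceil\chi'_f(G)\rceil$: its chromatic index is the rounded-up fractional chromatic index. It follows that the matching polytope of such a graph has the integer decomposition property. The bound $3$ cannot be raised.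
\end{abstract}

\section{Introduction}

\subsection{The question}

All graphs are finite and loopless, but may have parallel edges; $\hat G$ denotes the underlying simple graph of $G$. The chromatic index $\chi'(G)$ is the least number of matchings that cover $E(G)$. Its linear relaxation is the fractional chromatic index $\chi'_f(G)$: the minimum of $\sum_M\lambda_M$ over all nonnegative weights $\lambda_M$ on the matchings $M$ of $G$ with $\sum_{M\ni f}\lambda_M\ge 1$ for every edge $f$. Clearly $\chi'(G)\ge\lceil\chi'_f(G)\rceil$. For which graphs is this an equality?

Two simple counts bound $\chi'_f$ from below. A set of vertices is called \emph{odd} if its cardinality is odd.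

\begin{definition}
Let $k\ge 0$ be an integer. A graph $G$ is \emph{$k$-fine} if $\Delta(G)\le k$ and
\[
|E(G[S])|\le k\,\frac{|S|-1}{2}\qquad\text{for every odd } S\subseteq V(G)\text{ with }|S|\ge 3 .
\]
\end{definition}

If $\chi'_f(G)\le k$, then $G$ is $k$-fine. Indeed, a matching has at most one edge at a vertex and at most $(|S|-1)/2$ edges inside an odd set $S$, so optimal weights give $d(v)\le\sum_M\lambda_M\le k$ and $|E(G[S])|\le\frac{|S|-1}{2}\sum_M\lambda_M\le k\,\frac{|S|-1}2$. Every subgraph of a $k$-fine graph is $k$-fine.

In a bipartite graph the conditions on odd sets follow from the degree condition: one side of $S$ has at most $(|S|-1)/2$ vertices, and every edge of $G[S]$ has an end there. So odd sets matter only when there are odd cycles, and one may hope that equality holds as long as the odd cycles are not too richly intertwined. The following parameter measures this.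

\begin{definition}
An \emph{open odd ear-decomposition} of a graph $H$ is a sequence $P_0,\dots,P_{m-1}$ of subgraphs with union $H$ such that $P_0$ is an odd cycle and, for $i\ge1$, $P_i$ is a path of odd length whose two ends are distinct and lie in $P_0\cup\dots\cup P_{i-1}$, while its internal vertices and its edges do not belong to $P_0\cup\dots\cup P_{i-1}$. The $P_i$ are the \emph{ears}; there are $m$ of them, the initial cycle included. By $\beta(G)$ we denote the largest $m$ such that some subgraph of $G$ has an open odd ear-decomposition with $m$ ears; if $G$ is bipartite, $\beta(G)=0$.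
\end{definition}

Ears of length $1$ are allowed. For instance, a $5$-cycle with one chord has $\beta=2$. The complete graph $K_4$ has $\beta=1$, because a graph with an open odd ear-decomposition has an odd number of vertices. On the other hand $\beta(K_5)\ge 6$: start with a $5$-cycle and add the other five edges one by one.

The following conjecture is stated in \cite{thesis}: \emph{every graph $G$ with $\beta(\hat G)\le 3$ satisfies $\chi'(G)=\lceil\chi'_f(G)\rceil$.} The same source quotes the result that for $\beta(\hat G)\le 1$ the matching polytope of $G$ has the integer decomposition property (defined in Section~\ref{sec:cons}). The number $3$ is natural: the Petersen graph with one vertex deleted has $\chi'_f=3$, $\chi'=4$ and $\beta=4$ (Section~\ref{sec:cons}), so $3$ is the largest value for which the conjecture can hold. We prove it.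

\begin{theorem}\label{thm:main}
Let $G$ be a graph with $\beta(\hat G)\le 3$ and let $k\ge0$ be an integer. If $G$ is $k$-fine, then $\chi'(G)\le k$. In particular, every graph with $\beta(\hat G)\le 3$ satisfies $\chi'(G)=\lceil\chi'_f(G)\rceil$.
\end{theorem}

The second sentence follows from the first with $k=\lceil\chi'_f(G)\rceil$.

\begin{theorem}\label{thm:cons}
Let $G$ be a graph with $\beta(\hat G)\le 3$.
\begin{enumerate}
\item[(1)] $\displaystyle \chi'(G)=\max\Bigl\{\Delta(G),\ \max_{|S|\ge3\ \mathrm{odd}}\Bigl\lceil\frac{2|E(G[S])|}{|S|-1}\Bigr\rceil\Bigr\}$, where the inner maximum is over subsets $S$ of $V(G)$ and is $0$ if there is no such $S$.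
\item[(2)] The matching polytope of $G$ has the integer decomposition property.
\end{enumerate}
The bound $3$ is best possible:
\begin{enumerate}
\item[(3)] For every $b\ge4$ there is a simple graph $G$ with $\beta(G)=b$ and $\chi'(G)=\lceil\chi'_f(G)\rceil+1$ whose matching polytope does not have the integer decomposition property.
\end{enumerate}
\end{theorem}

\subsection{The method in outline}

Take a counterexample $(G,k)$ to Theorem~\ref{thm:main} with as few edges as possible, and a $k$-edge-coloring of $G-e$ for a suitable edge $e=xy$. Deleting the color class $M_\gamma$ of a color $\gamma$ leaves a smaller graph that is not $(k-1)$-edge-colorable, so, under a mild condition on $\gamma$, it must violate $(k-1)$-fineness at some odd set $S_\gamma$. Such a set is covered up to one vertex by every color except $\gamma$. If it is chosen minimal, it induces a $2$-connected factor-critical graph, hence a graph with an open odd ear-decomposition. Different colors $\gamma$ give different sets $S_\gamma$; unions of these sets again have open odd ear-decompositions; and the number of ears strictly increases with the set. So the sets $S_\gamma$ are distinct members of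 an ordered structure of height at most $3$. For $\beta(\hat G)\le1$ the height is at most $1$ and two colors already give a contradiction (Section~\ref{sec:beta1}). For height $3$ we use three colors, an argument about nested sets, and a recoloring that replaces a set with three ears by a smaller one (Section~\ref{sec:k4}).

Three suitable colors exist only if $k\ge4$. For $k=3$ we argue differently (Section~\ref{sec:k3}): after two reductions the coloring has so few degrees of freedom that alternating cycles can be superimposed to exhibit four ears.

\section{Ear sets and matchings}\label{sec:prelim}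

For a matching $M$ and $S\subseteq V(G)$ put $M[S]=M\cap E(G[S])$. A graph is \emph{$2$-connected} if it is connected, has at least three vertices and has no cut vertex. A graph $H$ is \emph{factor-critical} if $H-v$ has a perfect matching for every vertex $v$; then $|V(H)|$ is odd. We use the theorem of Lov\'asz and Plummer that every $2$-connected factor-critical graph has an open odd ear-decomposition.

An odd cycle has as many edges as vertices, and every further ear adds one more edge than vertices. So a graph $H$ with an open odd ear-decomposition into $m$ ears satisfies
\begin{equation}\label{eq:cyc}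
|E(H)|-|V(H)|+1=m .
\end{equation}

\begin{definition}
A set $S\subseteq V(G)$ with $|S|\ge3$ is an \emph{ear set} of $G$ if $\hat G[S]$ is $2$-connected and factor-critical. Its \emph{rank} is $r(S)=|E(\hat G[S])|-|S|+1$.
\end{definition}

Ear sets are odd. By the theorem above and \eqref{eq:cyc}, $\hat G[S]$ has an open odd ear-decomposition with $r(S)$ ears, so
\begin{equation}\label{eq:rank}
1\le r(S)\le\beta(\hat G),\qquad\text{and if } r(S)=1,\text{ then }\hat G[S]\text{ is an odd cycle.}
\end{equation}
Rank increases strictly with inclusion, and a step of size one has a simple shape.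

\begin{lemma}[Growth]\label{lem:growth}
Let $S\subsetneq S'$ be ear sets. Then $r(S)<r(S')$. If $r(S')=r(S)+1$, then $\hat G[S']=\hat G[S]\cup P$ for a path $P$ with two distinct ends in $S$ whose set of internal vertices is $S'\setminus S$.
\end{lemma}

\begin{proof}
Let $H$ be a $2$-connected proper subgraph of a $2$-connected graph $H'$. We find a path of $H'$ with distinct ends in $V(H)$, but no edge and no internal vertex in $H$. If some edge of $H'$ not in $H$ has both ends in $V(H)$, take it. Otherwise $V(H)\ne V(H')$, so $H'$ has an edge $ab$ with $a\in V(H)$ and $b\notin V(H)$. As $H'-a$ is connected, it contains a path from $b$ to $V(H)\setminus\{a\}$; stop it at its first vertex in $H$ and prepend $ab$. Adding the path to $H$ gives a $2$-connected subgraph of $H'$ and raises $|E|-|V|$ by exactly $1$. Repeat until $H'$ is reached.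

For $H=\hat G[S]$ and $H'=\hat G[S']$ the number of steps is $r(S')-r(S)$, and it is at least $1$ since $S\ne S'$. If there is one step, the path added is $P$.
\end{proof}

A matching $M$ \emph{saturates} an odd set $S$ if $|M[S]|=(|S|-1)/2$, that is, if exactly one vertex of $S$ is not covered by $M[S]$.

\begin{lemma}\label{lem:uncross}
If $S$, $S'$ and $S\cap S'$ are odd and the matching $M$ saturates $S$ and $S'$, then $M$ saturates $S\cup S'$.
\end{lemma}

\begin{proof}
The set $S\cup S'$ is odd. An edge inside $S$ or inside $S'$ is inside $S\cup S'$, and an edge inside both is inside $S\cap S'$. Hence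
\[
\tfrac{|S|-1}2+\tfrac{|S'|-1}2=|M[S]|+|M[S']|\le|M[S\cap S']|+|M[S\cup S']|\le\tfrac{|S\cap S'|-1}2+\tfrac{|S\cup S'|-1}2 .
\]
The two outer sides are equal, so equality holds throughout.
\end{proof}

\begin{lemma}[Unions]\label{lem:union}
Let $S,S'$ be ear sets with $|S\cap S'|\ge2$, let $z\in S\cap S'$, and let $M$ be a matching such that $M[S]$ is a perfect matching of $S-z$ and $M[S']$ is a perfect matching of $S'-z$. Then
\begin{enumerate}
\item[(i)] $|S\cap S'|$ is odd, and $M$ perfectly matches $S'\setminus S$ within itself;
\item[(ii)] $S\cup S'$ is an ear set, and $M[S\cup S']$ is a perfect matching of $(S\cup S')-z$.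
\end{enumerate}
\end{lemma}

\begin{proof}
The $M$-partner of a vertex of $S-z$ lies in $S-z$, and likewise for $S'$. Hence $M$ perfectly matches each of the sets $(S\cap S')-z$, $S\setminus S'$, $S'\setminus S$ within itself. This gives (i) and the statement on $M[S\cup S']$. The graphs $\hat G[S]$ and $\hat G[S']$ are $2$-connected and share two vertices, so $\hat G[S\cup S']$ is $2$-connected. It is factor-critical: for $v\in S$, a perfect matching of $\hat G[S]-v$ together with the edges of $M$ inside $S'\setminus S$ is a perfect matching of $(S\cup S')-v$; for $v\in S'$ exchange the roles of $S$ and $S'$.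
\end{proof}

\section{A minimum counterexample}\label{sec:min}

From now on \emph{coloring} means proper edge-coloring; a graph $G$ is \emph{$k$-colorable}, that is, $\chi'(G)\le k$, if it has a coloring with $k$ colors (a \emph{$k$-coloring}). Fix an integer $b\ge0$ and suppose that some graph $G$ with $\beta(\hat G)\le b$ is $k$-fine but not $k$-colorable. Among all such pairs $(G,k)$ choose one with $|E(G)|$ minimum, and let $G$ have no isolated vertices. Theorem~\ref{thm:main} is the case $b=3$. The value of $b$ is not used before Section~\ref{sec:beta1}.

\emph{We have $k\ge3$.} For $k\le1$ the edges of a $k$-fine graph form a matching (which is empty for $k=0$). The components of a $2$-fine graph are paths and cycles, and none is an odd cycle $C$, since $S=V(C)$ would contain at least $|S|>|S|-1$ edges. So $k$-fine graphs with $k\le 2$ are $k$-colorable.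

Deleting edges preserves $k$-fineness and does not increase $\beta(\hat G)$. So \emph{$G-f$ is $k$-colorable for every edge $f$.}

\begin{lemma}
Some vertex of $G$ has degree less than $k$.
\end{lemma}

\begin{proof}
Suppose $G$ is $k$-regular with $n$ vertices; then $n\ge2$, as $G$ is loopless. If $n$ is odd, then $n\ge3$ and $|E(G)|=kn/2>k(n-1)/2$, contradicting fineness for $S=V(G)$. Let $n$ be even, and color $G-uv$ with $k$ colors, for some edge $uv$. Exactly one color $p$ is missing at $u$ and exactly one color $q$ at $v$, and $p\ne q$, since otherwise $uv$ could be colored. All other vertices see all colors. So the class of $p$ covers exactly $n-1$ vertices, an odd number, which is impossible.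
\end{proof}

\medskip\noindent\textbf{Standing notation.} We fix a vertex $x$ with $d(x)<k$ and an edge $e=xy$. Let $\varphi$ be an arbitrary $k$-coloring of $G-e$ with classes $M_c$, and let $X$ and $Y$ be the sets of colors missing at $x$ and at $y$. Then
\begin{equation}\label{eq:XY}
|X|=k-d(x)+1\ge2,\qquad |Y|=k-d(y)+1\ge1,\qquad X\cap Y=\emptyset ,
\end{equation}
the last since a color in $X\cap Y$ could be given to $e$. The asymmetry between $x$ and $y$, at least two missing colors at $x$ and at least one at $y$, drives everything below.

For colors $p\ne q$ a \emph{$(p,q)$-chain} is a component of the graph $(V(G),M_p\cup M_q)$. It is a path or an even cycle, possibly of length $2$, and exchanging $p$ and $q$ on it gives another coloring of $G-e$.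

Let $p\in X$ and $q\in Y$. \emph{The $(p,q)$-chain of $x$ is a path from $x$ to $y$.} Indeed, $x$ and $y$ have degree at most $1$ in their $(p,q)$-chains, so otherwise the chain of $x$ does not contain $y$. Exchange its colors: then $q$ is missing at $x$ and still missing at $y$, so $e$ can be colored $q$, a contradiction. The path starts at $x$ with a $q$-edge and ends at $y$ with a $p$-edge, so its length is even and at least $2$. Together with $e$ it forms an odd cycle of length at least $3$, which we denote by $C_{pq}$.

\section{Tight sets}\label{sec:tight}

\subsection{Existence and structure}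

We say that a color $c$ saturates an odd set $S$ if $M_c$ does. If $c\in X$, $x\in S$ and $c$ saturates $S$, then the uncovered vertex is $x$, so $M_c[S]$ is a perfect matching of $S-x$; likewise for $c\in Y$ and $y\in S$.

\begin{lemma}\label{lem:notall}
If $S$ is odd and $x,y\in S$, then not all $k$ colors saturate $S$.
\end{lemma}

\begin{proof}
Otherwise, counting $e$ as well, $|E(G[S])|\ge k\frac{|S|-1}2+1$, and $|S|\ge3$; this contradicts $k$-fineness.
\end{proof}

\begin{definition}
A color $\gamma$ is \emph{good} if $Y\neq\{\gamma\}$. An odd set $S$ with $x,y\in S$ is \emph{$\gamma$-tight} if all colors other than $\gamma$ saturate $S$. By Lemma~\ref{lem:notall}, $\gamma$ then does not saturate $S$.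
\end{definition}

For a good color $\gamma$ both $X\setminus\{\gamma\}$ and $Y\setminus\{\gamma\}$ are nonempty, the former since $|X|\ge2$.

\begin{lemma}\label{lem:exist}
For every good color $\gamma$ there is a $\gamma$-tight set.
\end{lemma}

\begin{proof}
If $M_\gamma=\emptyset$, we could color $e$ with $\gamma$; so $G-M_\gamma$ has fewer edges than $G$. It is not $(k-1)$-colorable, since $G$ is not $k$-colorable. By minimality, $G-M_\gamma$ is not $(k-1)$-fine.

Its maximum degree is at most $k-1$: a vertex of degree $k$ other than $x,y$ sees all colors; $d(x)<k$; and if $d(y)=k$, then $|Y|=1$, and $Y\ne\{\gamma\}$ shows that $y$ sees $\gamma$. So there is an odd $S$, $|S|\ge3$, with more than $(k-1)\frac{|S|-1}2$ edges of $G-M_\gamma$ inside. These edges belong to the $k-1$ sets $M_c[S]$ with $c\ne\gamma$, each of size at most $\frac{|S|-1}2$, except possibly for $e$. Hence $e$ is inside $S$ and every $c\neq\gamma$ saturates $S$.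
\end{proof}

Tight sets are useful because minimal ones are ear sets. Goodness is used again here: $\gamma$ must leave a color in each of $X$ and $Y$.

\begin{lemma}\label{lem:ear}
For a good color $\gamma$, every inclusion-minimal $\gamma$-tight set $S$ is an ear set.
\end{lemma}

\begin{proof}
Let $H=G[S]-M_\gamma$. Then $e\in E(H)$, and $M_c[S]\subseteq E(H)$ for every $c\ne\gamma$.

\emph{$H$ is factor-critical.} If not, some $H-v$ has no perfect matching. By Tutte's theorem there is $T'\subseteq S-v$ such that $H-v-T'$ has more than $|T'|$ odd components, and, as $|S-v|$ is even, at least $|T'|+2$ by parity. For $T=T'\cup\{v\}\ne\emptyset$ this says that $H-T$ has at least $|T|+1$ odd components. Let $c\ne\gamma$. Exactly one vertex of $S$ is not covered by $M_c[S]$. Each odd component contains a vertex matched by $M_c[S]$ into $T$, or the uncovered vertex. So there are exactly $|T|+1$ odd components, the vertices of $T$ are matched into distinct ones, the uncovered vertex lies in the remaining one, and in each odd component exactly one vertex is not matched inside it. In other words, $c$ saturates every odd component. For $c\in X\setminus\{\gamma\}$ the uncovered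 vertex is $x$, and for $c\in Y\setminus\{\gamma\}$ it is $y$. So $x$ and $y$ lie in odd components, and since $e\in E(H)$ they lie in the same one, $Q$. Then $Q$ is $\gamma$-tight and $Q\subsetneq S$, contradicting minimality.

\emph{$H$ is $2$-connected.} It is connected: as $|S|$ is odd, some component is odd, and for a vertex $v$ outside it $H-v$ would have no perfect matching. Suppose $v$ is a cut vertex. The components of $H-v$ are even, as $H-v$ has a perfect matching. As $x$ and $y$ are adjacent in $H$, some component $Q$ satisfies $x,y\in Q\cup\{v\}=:S'$. Put $S''=S\setminus Q$. Both sets are odd, $|S'|+|S''|=|S|+1$, and every edge of $H$ lies inside $S'$ or inside $S''$. For $c\ne\gamma$ we get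
\[
|M_c[S']|+|M_c[S'']|=\tfrac{|S|-1}2=\tfrac{|S'|-1}2+\tfrac{|S''|-1}2 ,
\]
so $c$ saturates $S'$. Thus $S'\subsetneq S$ is $\gamma$-tight, a contradiction.

Finally, $\hat H$ is a spanning subgraph of $\hat G[S]$, and adding edges preserves both properties.
\end{proof}

\subsection{Two colors: the case of at most one ear}\label{sec:beta1}

The mechanism can now be seen in its smallest instance. Choose distinct $1,2\in X$ and $\delta\in Y$. Since $\delta\in Y$ and $\delta\ne1,2$, the colors $1$ and $2$ are good. Let $S_1$ and $S_2$ be a minimal $1$-tight and a minimal $2$-tight set. They are ear sets containing $x$ and $y$, and they are different: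
\begin{equation*}
\text{color }2\text{ saturates }S_1\text{ but not }S_2 .
\end{equation*}
Color $\delta$ saturates both, so $M_\delta[S_i]$ is a perfect matching of $S_i-y$ for $i=1,2$. By Lemma~\ref{lem:union} (with $M=M_\delta$ and $z=y$) the union $S_1\cup S_2$ is an ear set.

Suppose now that $b\le1$. Then all ear sets have rank $1$ by \eqref{eq:rank}, so by Lemma~\ref{lem:growth} no ear set properly contains another. Hence $S_1=S_1\cup S_2=S_2$, a contradiction. This proves the statement of Theorem~\ref{thm:main} for all graphs with $\beta(\hat G)\le1$.

When larger ranks are allowed, $S_1\cup S_2$ may be larger than $S_1$ and $S_2$, and two colors do not suffice for this argument. We now bring in a third.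

\section{Three colors: the case $k\ge4$}\label{sec:k4}

From now on $b=3$: the pair $(G,k)$ is a minimum counterexample to Theorem~\ref{thm:main}, so all ear sets have rank at most $3$. In this section we assume $k\ge4$. Fix
\[
1,2\in X\text{ distinct},\qquad \delta\in Y,\qquad\text{and a color }3\notin\{1,2,\delta\}.
\]
The existence of color $3$ is the only use of $k\ge4$. Nothing is assumed about whether $3$ is missing at $x$ or at $y$. Since $\delta\in Y$, the colors $1,2,3$ are good. For $i=1,2,3$ let $S_i$ be an inclusion-minimal $i$-tight set, and let $r_i=r(S_i)\in\{1,2,3\}$. As in Section~\ref{sec:beta1}, Lemma~\ref{lem:union} with $M=M_\delta$, $z=y$ shows that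
\begin{equation}\label{eq:unions}
\text{all }S_i\cap S_j\text{ are odd, and all unions of two or three of the }S_i\text{ are ear sets;}
\end{equation}
for the triple union the lemma is applied twice. Throughout, $\{i,j,l\}=\{1,2,3\}$.

\subsection{The positions of three tight sets}

\begin{lemma}\label{lem:abcd}
\begin{enumerate}
\item[(a)] For $i,j\in\{1,2,3\}$, color $j$ saturates $S_i$ if and only if $j\neq i$. In particular $S_1,S_2,S_3$ are distinct.
\item[(b)] If $r_\tau=3$, then $S_j\subsetneq S_\tau$ and $r_j\le2$ for both $j\neq\tau$.
\item[(c)] If $r_i=r_j$, $i\ne j$, then $S_i$ and $S_j$ are incomparable. If $r_i=r_j=2$, $i\ne j$, then $S_i\cup S_j$ has rank $3$ and equals $S_1\cup S_2\cup S_3$.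
\item[(d)] If $r_1=1$, then $S_1\subseteq S_3$. If $r_2=1$, then $S_2\subseteq S_3$. If $r_3=1$, then $S_3\subseteq S_1\cap S_2$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This is the definition of tightness together with Lemma~\ref{lem:notall}.

(b) The ear set $S_j\cup S_\tau$ contains $S_\tau$ and has rank at most $3=r_\tau$. By Lemma~\ref{lem:growth} it equals $S_\tau$. So $S_j\subsetneq S_\tau$ by (a), and $r_j<3$.

(c) The first statement follows from (a) and Lemma~\ref{lem:growth}. If $r_i=r_j=2$, then $S_i\cup S_j\supsetneq S_i$ has rank $3$, and $S_1\cup S_2\cup S_3\supseteq S_i\cup S_j$ has rank at most $3$, so the two are equal.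

(d) Colors $2$ and $\delta$ saturate $S_1$ and $S_3$. In each of these sets every vertex except $x$ has its $2$-edge inside (as $2\in X$), and every vertex except $y$ has its $\delta$-edge inside. So the $(2,\delta)$-chain from $x$ to $y$ never leaves the set, and $V(C_{2\delta})\subseteq S_1\cap S_3$. In the same way, $V(C_{1\delta})\subseteq S_2\cap S_3$. If $r_i=1$, then $\hat G[S_i]$ is a cycle and therefore equals every cycle it contains. So $r_1=1$ gives $S_1=V(C_{2\delta})\subseteq S_3$; $r_2=1$ gives $S_2=V(C_{1\delta})\subseteq S_3$; and $r_3=1$ gives $S_3=V(C_{2\delta})=V(C_{1\delta})\subseteq S_1\cap S_2$.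
\end{proof}

\begin{lemma}\label{lem:K12}
\begin{enumerate}
\item[(i)] $S_l\ne S_i\cup S_j$.
\item[(ii)] The three sets $S_1\cup S_2$, $S_1\cup S_3$, $S_2\cup S_3$ are not all equal.
\item[(iii)] $(r_1,r_2,r_3)\neq(1,1,2)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Color $l$ saturates $S_i$ and $S_j$, hence $S_i\cup S_j$ by Lemma~\ref{lem:uncross} and \eqref{eq:unions}; but it does not saturate $S_l$.

(ii) Suppose all three equal $W$. As in (i), color $l$ saturates $S_i\cup S_j=W$ for each $l\in\{1,2,3\}$. A color outside $\{1,2,3\}$ saturates all $S_i$, hence also $W$. So all colors saturate $W$, contradicting Lemma~\ref{lem:notall}.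

(iii) If $r_1=r_2=1$ and $r_3=2$, then $S_1\cup S_2\subseteq S_3$ by Lemma~\ref{lem:abcd}(d), and $S_1,S_2$ are incomparable. So $S_1\cup S_2$ has rank at least $2=r_3$, and $S_1\cup S_2=S_3$ by Lemma~\ref{lem:growth}, contradicting (i).
\end{proof}

\begin{remark}
If $\beta(\hat G)\le2$, this already gives a contradiction for $k\ge4$. At most one $r_i$ is then $2$, since by Lemma~\ref{lem:abcd}(c) two of them would produce rank $3$. If $r_3=1$, then $S_3\subsetneq S_1,S_2$ and $r_1=r_2=2$, which is excluded. So $(r_1,r_2,r_3)=(1,1,2)$, contradicting Lemma~\ref{lem:K12}(iii).
\end{remark}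

With rank $3$ allowed, two kinds of configurations survive: one set lying in both others, one rank below them, and configurations that involve an ear set of rank $3$. The next two lemmas deal with these.

\subsection{Nested sets}

\begin{lemma}\label{lem:K3}
It is impossible that $S_i\subseteq S_j\cap S_l$ and $r_j=r_l=r_i+1$.
\end{lemma}

The idea is that $S_j$ and $S_l$ each arise from $S_i$ by adding one path, and that the coloring forces this path: it alternates between colors $i$ and $\delta$, and its two ends are among only three vertices of $S_i$.

\begin{proof}
By Lemma~\ref{lem:growth}, $\hat G[S_j]=\hat G[S_i]\cup P_j$ with a path $P_j=a\,p_1\cdots p_r\,a'$, where $a\ne a'$ are in $S_i$ and $\{p_1,\dots,p_r\}=S_j\setminus S_i$. As $S_i\ne S_j$ are both odd, $r\ge2$ is even.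

Let $U$ be the set of vertices of $S_i$ not covered by $M_i[S_i]$. Then $|U|$ is odd, and $|U|\ge3$ since $i$ does not saturate $S_i$. But $i$ saturates $S_j$. So all but at most one vertex of $U$ are matched by $M_i$ into $S_j\setminus S_i$. Only $a$ and $a'$ have neighbors there, namely $p_1$ and $p_r$ respectively. Hence $|U|=3$, $a,a'\in U$, and $M_i$ matches $a$ with $p_1$ and $a'$ with $p_r$. The third vertex of $U$ is the vertex of $S_j$ not covered by $M_i[S_j]$, so $M_i[S_j]$ covers all of $p_1,\dots,p_r$.

By Lemma~\ref{lem:union}(i) with $M=M_\delta$ and $z=y$, $M_\delta$ matches $S_j\setminus S_i$ perfectly within itself. The only adjacencies there are those along $P_j$. So $M_\delta$ matches $p_1$ with $p_2$, $p_3$ with $p_4$, and so on, and $M_i$ matches $p_2$ with $p_3$, $p_4$ with $p_5$, and so on. Thus $P_j$ is obtained, from either end, by alternately passing to the $M_i$-partner and to the $M_\delta$-partner until $S_i$ is reached again.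

All this holds for the path $P_l$ of $S_l$ as well, with the same set $U$. As $|U|=3$, the paths $P_j$ and $P_l$ have a common end, and tracing from it shows that they have the same vertices. So $S_j=S_l$, contradicting Lemma~\ref{lem:abcd}(a).
\end{proof}

\subsection{Shrinking a tight set of rank three}

A tight set $W$ of rank $3$ leaves no room for the growth argument. But it has a useful property: since $\beta(\hat G)\le3$, no odd ear can be added to $\hat G[W]$. So certain chains that leave $W$ can never return, and exchanging colors on them destroys the tightness of $W$ without disturbing the other tight sets inside $W$.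

\begin{lemma}[Transfer]\label{lem:transfer}
Let $\tau\in\{1,2,3\}$ and let $W$ be a $\tau$-tight ear set of rank $3$. There are a $k$-coloring $\varphi^\circ$ of $G-e$ with the same missing sets $X$ at $x$ and $Y$ at $y$, and a nonempty set $Q\subseteq W$, such that the following hold.
\begin{enumerate}
\item[(i)] If $j\in\{1,2,3\}\setminus\{\tau\}$ and $S_j\subseteq W$, then $Q\cap S_j=\emptyset$, and $S_j$ is a minimal $j$-tight set also for $\varphi^\circ$.
\item[(ii)] For $\varphi^\circ$, every minimal $\tau$-tight set $S^\circ_\tau$ satisfies $S^\circ_\tau\subsetneq W$, $r(S^\circ_\tau)\le2$ and $Q\cap S^\circ_\tau=\emptyset$.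
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Construction.} Since $\delta\ne\tau$ and $\delta\in Y$, $M_\delta[W]$ is a perfect matching of $W-y$. As $y$ has no $\delta$-edge, no $\delta$-edge leaves $W$. Let $U$ be the set of vertices of $W$ not covered by $M_\tau[W]$. Then $|U|$ is odd and at least $3$, as $\tau$ does not saturate $W$.

Consider the graph $N$ on $W$ with edge set $(M_\tau\cup M_\delta)[W]$. In $N$ the vertices of $W\setminus(U\cup\{y\})$ have degree $2$, those of $U\setminus\{y\}$ have degree $1$ (a $\delta$-edge), and $y$ has degree $0$ if $y\in U$ and degree $1$ otherwise. So the component of $y$ is a path, trivial if $y\in U$, that contains exactly one vertex of $U$. The other $|U|-1\ge2$ vertices of $U$ are the ends of path components $R_1,\dots,R_m$, $m\ge1$, each with two distinct ends in $U$. All remaining components are cycles. Let $Q$ be the set of all ends of $R_1,\dots,R_m$. Then $\emptyset\ne Q\subseteq U$ and $y\notin Q$.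

Let $K_s$ be the $(\tau,\delta)$-chain containing $R_s$. \emph{We claim that $K_s$ is a path and $V(K_s)\cap W=V(R_s)$.} Let $q$ be an end of $R_s$. Its $\tau$-edge, if there is one, leaves $W$. Follow the chain from $q$ along this edge. If it ever returned to $W$, the first return would be along a $\tau$-edge, since no $\delta$-edge leaves $W$, and at a vertex $q''\ne q$, since the $\tau$-edge of $q$ has already been used. The part from $q$ to $q''$ has colors $\tau,\delta,\dots,\tau$, so it has odd length, at least $3$, and all its internal vertices are outside $W$. It could be added as a fourth ear to an open odd ear-decomposition of $\hat G[W]$ with three ears, contradicting $\beta(\hat G)\le3$. So the chain never returns, from either end of $R_s$, which proves the claim.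

Let $\varphi^\circ$ arise from $\varphi$ by exchanging $\tau$ and $\delta$ on all of $K_1,\dots,K_m$.

\emph{The missing sets at $x$ and $y$ are unchanged.} The vertex $y\in W$ is on no $R_s$, so on no $K_s$. Suppose $x\in V(K_s)$. Color $\delta\in Y$ is present at $x$. If $\tau$ were in $X$, the $(\tau,\delta)$-chain of $x$ would contain $y$ (Section~\ref{sec:min}), but $y\notin V(K_s)$. So $x$ sees both $\tau$ and $\delta$, before and after the exchange.

\emph{Proof of (i).} Put $Z=S_j$. As $\tau,\delta\ne j$, both colors saturate $Z$. In the graph $(Z,(M_\tau\cup M_\delta)[Z])$ all vertices have degree $2$ except $y$, which has no $\delta$-edge, and the vertex $u$ of $Z$ not covered by $M_\tau[Z]$ (possibly $u=y$). So each component of this graph is a cycle or the (possibly trivial) path from $y$ to $u$. Hence a component of $N$ that meets $Z$ is a cycle or contains $y$; no $R_s$ meets $Z$. So $Q\cap Z=\emptyset$, and by the claim no $K_s$ meets $Z\subseteq W$. Therefore $\varphi^\circ=\varphi$ on all edges of $G[Z]-e$. Whether a subset of $Z$ is $j$-tight depends only on these edges and their colors, so $S_j$ is a minimal $j$-tight set for $\varphi^\circ$.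

\emph{Proof of (ii).} Let $c\in\{1,2\}\setminus\{\tau\}$. Then $c\in X$ and $c\ne\tau,\delta$, so the class $M_c$ is the same in $\varphi$ and $\varphi^\circ$, and it saturates both $W$ and $S^\circ_\tau$. As $Y$ is unchanged, $\tau$ is good for $\varphi^\circ$, so $S^\circ_\tau$ is an ear set by Lemma~\ref{lem:ear} applied to $\varphi^\circ$. By Lemma~\ref{lem:union} with $M=M_c$ and $z=x$, $W\cup S^\circ_\tau$ is an ear set. Its rank is at most $3=r(W)$, so $S^\circ_\tau\subseteq W$ by Lemma~\ref{lem:growth}.

In $\varphi^\circ$ the $\delta$-edge at a vertex $q\in Q$ is its former $\tau$-edge; if it exists, it leaves $W$. But $\delta\in Y$ saturates $S_\tau^\circ$ in $\varphi^\circ$, so every vertex of $S^\circ_\tau-y$ has its $\delta$-edge of $\varphi^\circ$ inside $S^\circ_\tau\subseteq W$. As $y\notin Q$, the sets $Q$ and $S^\circ_\tau$ are disjoint. In particular $S^\circ_\tau\ne W$, so $r(S^\circ_\tau)\le2$ by Lemma~\ref{lem:growth}.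
\end{proof}

Since $\varphi^\circ$ has the same missing sets $X,Y$, the colors $1,2,3,\delta$ remain admissible for it. As $\varphi$ was arbitrary, everything proved so far in this section applies to $\varphi^\circ$, with any choice of minimal tight sets.

\subsection{Conclusion for $k\ge4$}

\begin{proposition}\label{prop:k4}
A minimum counterexample $(G,k)$ to Theorem~\ref{thm:main} has $k=3$.
\end{proposition}

\begin{proof}
Suppose $k\ge4$, with the notation of this section.

\emph{Step 1: we may assume $r_1,r_2,r_3\le2$.} If $r_\tau=3$, then the other two sets $S_j$ have rank at most $2$ and lie in $S_\tau$, by Lemma~\ref{lem:abcd}(b). Apply Lemma~\ref{lem:transfer} with $W=S_\tau$. For $\varphi^\circ$ we may keep the sets $S_j$, $j\neq\tau$, and choose any minimal $\tau$-tight set, which has rank at most $2$. Replace $\varphi$ by $\varphi^\circ$.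

\emph{Step 2: $r_3=2$.} If $r_3=1$, then $S_3\subseteq S_1\cap S_2$ by Lemma~\ref{lem:abcd}(d). By Lemmas~\ref{lem:abcd}(a) and~\ref{lem:growth}, $r_1,r_2\ge2$, so $r_1=r_2=2$. This contradicts Lemma~\ref{lem:K3} with $i=3$.

\emph{Step 3: the possibilities for $r_1,r_2$.} The case $r_1=r_2=1$ is excluded by Lemma~\ref{lem:K12}(iii). If $r_1=r_2=2$, then all three ranks are $2$, and by Lemma~\ref{lem:abcd}(c) all pairwise unions equal $S_1\cup S_2\cup S_3$, contradicting Lemma~\ref{lem:K12}(ii). Colors $1$ and $2$ play the same role, so there remains the case $r_1=1$, $r_2=r_3=2$.

\emph{Step 4: $r_1=1$ and $r_2=r_3=2$.} By Lemma~\ref{lem:abcd}(d), $S_1\subseteq S_3$. If also $S_1\subseteq S_2$, this contradicts Lemma~\ref{lem:K3} with $i=1$. So $S_1\cup S_2\supsetneq S_2$ has rank $3$. By Lemma~\ref{lem:abcd}(c), $S_2\cup S_3=S_1\cup S_2\cup S_3$ also has rank $3$, and it contains $S_1\cup S_2$, so by Lemma~\ref{lem:growth}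
\[
W:=S_1\cup S_2=S_2\cup S_3=S_1\cup S_2\cup S_3,\qquad r(W)=3 .
\]
By Lemma~\ref{lem:uncross} and \eqref{eq:unions}, color $1$ saturates $W=S_2\cup S_3$, color $3$ saturates $W=S_1\cup S_2$, and every color outside $\{1,2,3\}$ saturates $W$. So $W$ is $2$-tight, though not minimal. Apply Lemma~\ref{lem:transfer} with $\tau=2$. For $\varphi^\circ$ we keep $S_1$ and $S_3$ and choose a minimal $2$-tight set $S_2^\circ$; then $S_2^\circ\subsetneq W$ has rank at most $2$, and $Q$ is disjoint from $S_3$ and from $S_2^\circ$.

If $r(S_2^\circ)=1$, the ranks for $\varphi^\circ$ are $(1,1,2)$, contradicting Lemma~\ref{lem:K12}(iii). So $r(S_2^\circ)=2=r(S_3)$, and by Lemma~\ref{lem:abcd}(c) for $\varphi^\circ$ the union $S_2^\circ\cup S_3$ has rank $3$. It is contained in $W$, so it equals $W$ by Lemma~\ref{lem:growth}. But $\emptyset\ne Q\subseteq W$ is disjoint from both $S_2^\circ$ and $S_3$. This contradiction proves the proposition.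
\end{proof}

\section{The case $k=3$}\label{sec:k3}

It remains to exclude a minimum counterexample $(G,3)$ to Theorem~\ref{thm:main}. Now $1,2\in X$ and $\delta\in Y$ exhaust the colors, and there is no third good color. Instead, we exploit that the degrees are at most $3$. We first remove parallel edges and certain triangles, and then find four ears explicitly.

\subsection{Two reductions}

\begin{lemma}\label{lem:simple}
$G$ is simple.
\end{lemma}

\begin{proof}
Suppose $u$ and $v$ are joined by $m\ge2$ edges; $m\le3$. If $m=3$, then $u,v$ form a component; the rest of $G$ is $3$-colorable by minimality, and the coloring extends. If $m=2$ and one of $u,v$, say $u$, has degree $2$, then we $3$-color $G$ minus the two parallel edges. As $v$ has at most one other edge, two colors are free for them. So $m=2$ and $d(u)=d(v)=3$. Let $u',v'$ be the third neighbors of $u,v$, that is, the other ends of their third edges. If $u'=v'$, then $G[\{u,v,u'\}]$ has at least $4>3$ edges, contradicting fineness. So $u'\neq v'$. Let $G^*$ arise from $G-\{u,v\}$ by adding a new edge $u'v'$.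

\emph{$G^*$ is $3$-fine.} Degrees do not increase. Let $T\subseteq V(G^*)$ be odd with $|T|\ge3$. If $u',v'\in T$, then $G[T\cup\{u,v\}]$ has four edges more than $G[T]$, so
\[
|E(G^*[T])|=|E(G[T])|+1=|E(G[T\cup\{u,v\}])|-3\le 3\,\tfrac{|T|+1}2-3=3\,\tfrac{|T|-1}2 .
\]
Otherwise $E(G^*[T])=E(G[T])$.

\emph{$\beta(\hat G^*)\le\beta(\hat G)$.} If a subgraph of $\hat G^*$ with an open odd ear-decomposition uses $u'v'$ and $u'v'\notin E(\hat G)$, replace this edge by the path $u'uvv'$. The ear containing it remains odd.

So $G^*$ satisfies the hypotheses and has three edges fewer than $G$; it has a $3$-coloring. Give $uu'$ and $vv'$ the color of the new edge $u'v'$, and give the two parallel edges the two other colors. This is a $3$-coloring of $G$, a contradiction.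
\end{proof}

\begin{lemma}\label{lem:triangle}
No vertex of degree $2$ lies on a triangle.
\end{lemma}

\begin{proof}
Let $d(u)=2$ and let $u,v,w$ form a triangle. Contract it to a vertex $t$, which gives a graph $G'$ without loops. As $v$ and $w$ have at most one further edge each, which we call their outer edges, $d(t)\le2$.

\emph{$G'$ is $3$-fine.} For an odd set $T'\ni t$, $|T'|\ge 3$, un-contracting the triangle adds two vertices and, as $G$ is simple, three edges. So $|E(G'[T'])|\le3\frac{|T'|+1}2-3=3\frac{|T'|-1}2$. Sets not containing $t$ are unaffected.

\emph{$\beta(\hat G')\le\beta(\hat G)$.} Let a subgraph of $\hat G'$ with an open odd ear-decomposition contain $t$. All its vertices have degree at least $2$, and ends of ears have degree at least $3$. So $t$ has exactly two neighbors $s\ne s'$ in it, and both edges at $t$ lie on the same ear, of which $t$ is not an end. These edges come from the outer edges of $v$ and $w$; say $s$ is adjacent to $v$ and $s'$ to $w$ in $G$. Replace $s,t,s'$ on the ear by $s,v,u,w,s'$. This preserves the parity and gives a subgraph of $\hat G$.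

So $G'$ has a $3$-coloring. In it, the outer edges at $v$ and at $w$ have different colors $p$ and $q$, as both meet $t$; if one or both do not exist, choose $p\ne q$ consistently with those present. Color $uw$ with $p$, $uv$ with $q$, and $vw$ with the third color. This is a $3$-coloring of $G$, a contradiction.
\end{proof}

\subsection{Three alternating cycles}

By \eqref{eq:XY}, $|X|+|Y|=8-d(x)-d(y)\le3$. As $d(x)\le2$ and $d(y)\le 3$, we get $d(x)=2$ and $d(y)=3$. Let
\[
X=\{1,2\},\qquad Y=\{\delta\}.
\]
Let $x'$ be the neighbor of $x$ other than $y$; the edge $xx'$ has color $\delta$. By Lemma~\ref{lem:triangle}, $yx'\notin E(G)$. Put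
\[
A=V(C_{1\delta}),\qquad B=V(C_{2\delta}).
\]
Both cycles contain the path $y\,x\,x'$. Every vertex of $C_{1\delta}$ except $x$ has its $1$-edge on $C_{1\delta}$, and every one except $y$ has its $\delta$-edge on it. The same holds for $C_{2\delta}$ with $2$ in place of $1$. As $yx'\notin E(G)$, neither cycle is a triangle, so $|A|,|B|\ge5$. Moreover,
\begin{equation}\label{eq:AneB}
A\ne B .
\end{equation}
Otherwise each of the colors $1,2,\delta$ has $(|A|-1)/2$ edges inside $A$, and together with $e$ this gives $|E(G[A])|>3(|A|-1)/2$, contradicting fineness.

A third cycle comes from recoloring. Let $\varphi'$ arise from $\varphi$ by exchanging $1$ and $\delta$ on $C_{1\delta}-e$. In $\varphi'$ the colors missing at $x$ are $2,\delta$, and the color missing at $y$ is $1$. By Section~\ref{sec:min} applied to $\varphi'$, the $(1,2)$-chain of $x$ is a path from $x$ to $y$, starting with the edge $xx'$, which is now colored $1$, and ending with the $2$-edge of $y$. Let $D$ be the cycle formed by this path and $e$. In the following, colors without further specification are those in $\varphi$; colors in $\varphi'$ are called $\varphi'$-colors. Thus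
\begin{itemize}
\item the edges of $\varphi'$-color $2$ are the $2$-edges, and every vertex of $D$ except $x$ has its $2$-edge on $D$;
\item the edges of $\varphi'$-color $1$ are the $1$-edges not on $C_{1\delta}$ and the $\delta$-edges on $C_{1\delta}$, and every vertex of $D$ except $y$ has its edge of $\varphi'$-color $1$ on $D$.
\end{itemize}
Let $D'$ be the cycle obtained in the same way with the roles of $1$ and $2$ exchanged: exchange $2$ and $\delta$ on $C_{2\delta}-e$, and add $e$ to the $(1,2)$-chain from $x$ to $y$ in the resulting coloring.

The next lemma superimposes $C_{2\delta}$, $D$ and $C_{1\delta}$ in this order; each component in which a new cycle meets the previous ones accounts for one new ear.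

\begin{lemma}\label{lem:count}
Suppose $D\ne C_{2\delta}$. Let $s$ be the number of components of $C_{2\delta}\cap D$, and let $t$ be the number of $\delta$-edges other than $xx'$ on $C_{1\delta}$ that have both ends in $B\cup V(D)$. Then $s\ge1$, and $C_{2\delta}\cup D\cup C_{1\delta}$ has an open odd ear-decomposition with $1+s+(1+t)$ ears. Every vertex of $A\cap(B\cup V(D))$ other than $x,x',y$ is on one of these $t$ edges. Consequently
\[
s=1,\qquad t=0,\qquad A\cap(B\cup V(D))=\{x,x',y\}.
\]
\end{lemma}

\begin{proof}
Start with the odd cycle $C_{2\delta}$ as $P_0$.

\emph{Adding $D$.} Every common vertex $v\ne x$ of $C_{2\delta}$ and $D$ has its $2$-edge on both cycles. The vertex $x$ has $e$ and $xx'$ on both, and $y$ has $e$ and its $2$-edge on both. As $D\ne C_{2\delta}$, the components of $C_{2\delta}\cap D$ are paths, each with at least two vertices, and every common vertex lies on one of them. So the rest of $D$ consists of $s\geq 1$ segments, each with its ends in $B$, no internal vertex in $B$ and no edge in $C_{2\delta}$. The two ends of a segment are distinct: they lie in different components if $s\ge2$, and they are the two ends of the only component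 if $s=1$. They are different from $x$ and $y$, both of whose $D$-edges are common. At an end, the $2$-edge is common, so the segment starts and ends with edges of $\varphi'$-color $1$. Since it does not contain $e$, it alternates the $\varphi'$-colors $1,2$; so it has odd length. As different segments share no internal vertices, the $s$ segments can be added as ears.

\emph{Adding $C_{1\delta}$.} No $1$-edge of $C_{1\delta}$ is in $C_{2\delta}\cup D$: its $\varphi$-color $1$ excludes $C_{2\delta}$, and its $\varphi'$-color $\delta$ excludes $D$. Let $v\in A\cap(B\cup V(D))$ with $v\ne y$. The $\delta$-edge of $v$ is on $C_{1\delta}$. If $v\in B$, this edge is also on $C_{2\delta}$. If $v\in V(D)$, the edge of $\varphi'$-color $1$ at $v$ is on $D$, and since $v\in A\setminus\{y\}$, it is the $\delta$-edge of $v$. So in both cases the $\delta$-edge of $v$ is in $C_{2\delta}\cup D$. Hence the components of $C_{1\delta}\cap(C_{2\delta}\cup D)$ are the path $x'xy$ and single $\delta$-edges, and the latter are exactly the $t$ edges in the statement. This also shows that every vertex of $A\cap(B\cup V(D))$ other than $x,x',y$ is on one of them. The remaining $1+t$ segments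 of $C_{1\delta}$ start and end with $1$-edges and alternate $1,\delta$, so they have odd length. Their ends are distinct, since each component has two distinct ends, and their internal vertices are outside $B\cup V(D)$. So they can be added as ears.

The total is $1+s+(1+t)$ ears, with $s\ge1$ and $t\ge0$. As $G=\hat G$ and $\beta(\hat G)\le3$, $s=1$ and $t=0$. Clearly $x,x',y\in A\cap B$.
\end{proof}

Exchanging $1$ and $2$, which exchanges $A,B$ and $D,D'$, we obtain: if $D'\ne C_{1\delta}$, then $C_{1\delta}\cap D'$ is connected and $B\cap(A\cup V(D'))=\{x,x',y\}$.

\begin{lemma}\label{lem:DnotC}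
$D\ne C_{2\delta}$ and $D'\neq C_{1\delta}$.
\end{lemma}

\begin{proof}
Suppose $D=C_{2\delta}$. The $\delta$-edges of $C_{2\delta}$ then lie on $D$ and do not have $\varphi'$-color $2$. So they have $\varphi'$-color $1$, which means that they are on $C_{1\delta}$. They cover $B\setminus\{y\}$, so $B\subseteq A$, and by \eqref{eq:AneB} $B\subsetneq A$. If also $D'=C_{1\delta}$, we get $A\subseteq B$ in the same way, a contradiction. So $D'\ne C_{1\delta}$, and $B=B\cap(A\cup V(D'))=\{x,x',y\}$, contradicting $|B|\ge5$. The case $D'=C_{1\delta}$ is symmetric.
\end{proof}

\subsection{The fourth ear}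

By Lemmas~\ref{lem:count} and~\ref{lem:DnotC},
\begin{equation}\label{eq:meet}
A\cap(B\cup V(D))=\{x,x',y\}=B\cap(A\cup V(D')),
\end{equation}
and $C_{2\delta}\cap D$ and $C_{1\delta}\cap D'$ are connected. Each of the triples $C_{2\delta},D,C_{1\delta}$ and $C_{1\delta},D',C_{2\delta}$ only gives three ears; together they give four. Figure~\ref{fig:final} shows the configuration that we now derive.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15,every node/.style={font=\small}]
\coordinate (y) at (-1,0);
\coordinate (x) at (0,0);
\coordinate (xp) at (1,0);
\coordinate (z) at (-2,1);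
\coordinate (zp) at (2,1);
\coordinate (w) at (-2,-1);
\coordinate (wp) at (2,-1);
\draw (y)--node[above]{$e$}(x)--node[above]{$\delta$}(xp);
\draw[very thick] (z)--node[above right]{$1$}(y)--node[below right]{$2$}(w);
\draw[very thick] (zp)--node[above left]{$1$}(xp)--node[below left]{$2$}(wp);
\draw (z)..controls (-0.8,1.2) and (0.8,1.2)..node[below]{$\delta,1,\dots,1,\delta$}(zp);
\draw (w)..controls (-0.8,-1.2) and (0.8,-1.2)..node[above]{$\delta,2,\dots,2,\delta$}(wp);
\draw[very thick] (z)..controls (-1.8,2.4) and (1.8,2.4)..node[above]{$F'\colon\ 2,1,\dots,1,2$}(zp);
\draw[very thick] (w)..controls (-1.8,-2.4) and (1.8,-2.4)..node[below]{$F\colon\ 1,2,\dots,2,1$}(wp);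
\foreach \p in {y,x,xp,z,zp,w,wp} \fill (\p) circle (1.8pt);
\node[left] at (y) {$y$};
\node[below] at (x) {$x$};
\node[right] at (xp) {$x'$};
\node[left] at (z) {$z$};
\node[right] at (zp) {$z'$};
\node[left] at (w) {$w$};
\node[right] at (wp) {$w'$};
\end{tikzpicture}
\caption{The final configuration for $k=3$, with the colors of $\varphi$ ($e=xy$ is uncolored). The cycle $C_{1\delta}$ consists of the path $y\,x\,x'$, the edges $yz$, $x'z'$ and the thin upper curve; $C_{2\delta}$ consists of the same path, the edges $yw$, $x'w'$ and the thin lower curve. Each curve is a path of odd length, possibly a single edge. The thick lines form one cycle with alternating colors $1,2$. The whole graph has an open odd ear-decomposition with four ears.}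
\label{fig:final}
\end{figure}

Let $w,w'$ be the $2$-neighbors and $z,z'$ the $1$-neighbors of $y,x'$, respectively; they exist since $y,x'\in (A\cap B)\setminus\{x\}$. As $G$ is simple, $xy$ is uncolored, $xx'$ has color $\delta$ and $yx'\notin E(G)$, none of the four vertices is in $\{x,x',y\}$. So $w,w'\in B\setminus A$ and $z,z'\in A\setminus B$ by \eqref{eq:meet}, and $w\ne w'$, $z\ne z'$ since color classes are matchings.

\emph{The path $F$.} The edge $yw$ is on both $C_{2\delta}$ and $D$. So is $x'w'$, because $x'$ is on both cycles. The $\delta$-edge of $C_{2\delta}$ at $w$ is not on $C_{1\delta}$, since $w\notin A$; so its $\varphi'$-color is $\delta$ and it is not on $D$. The same holds at $w'$. Hence the unique component of $C_{2\delta}\cap D$ is the path $w\,y\,x\,x'\,w'$, and the rest of $D$ is a path $F$ from $w$ to $w'$ with no internal vertex in $B$. By \eqref{eq:meet}, and since $x,x',y$ are not on $F$, no vertex of $F$ is in $A$. So $\varphi'=\varphi$ on $F$. As was seen in the proof of Lemma~\ref{lem:count}, $F$ starts and ends with color $1$; its colors are $1,2,1,\dots,1$, and its length is odd.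

\emph{The path $F'$.} Exchanging the roles of $1$ and $2$, we get a path $F'$ of odd length from $z$ to $z'$ with internal vertices outside $A\cup B$, no vertex in $B$, and colors $2,1,2,\dots,2$.

\emph{$F$ and $F'$ are disjoint.} The closed walk
\[
y\;w\;F\;w'\;x'\;z'\;F'\;z\;y
\]
has the colors $2,\ (1,2,\dots,1),\ 2,\ 1,\ (2,1,\dots,2),\ 1$, which alternate cyclically. So it runs around a cycle component of $M_1\cup M_2$ one or more times. It visits $y$ only once, because $y\in A\cap B$ is neither on $F$ nor on $F'$. So it runs around once, all its vertices are distinct, and $F,F'$ are disjoint.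

\emph{Four ears.} We claim that
\[
C_{1\delta},\qquad\text{the path of }C_{2\delta}\text{ from }y\text{ to }x'\text{ avoiding }x,\qquad F,\qquad F'
\]
is an open odd ear-decomposition of a subgraph of $G=\hat G$.
\begin{itemize}
\item The second ear has odd length $|B|-2\ge3$, and its internal vertices are outside $A$, as $A\cap B=\{x,x',y\}$. So none of its edges is on $C_{1\delta}$.
\item The path $F$ has distinct ends $w,w'\in B\setminus A$ and internal vertices outside $A\cup B$. Its edges are not on $C_{1\delta}$, as its vertices are outside $A$. If it has more than one edge, then each of its edges has an end outside $B$; if it has only one, this edge has color $1$. So its edges are not on $C_{2\delta}$.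
\item The path $F'$ has distinct ends $z,z'\in A\setminus B$ and internal vertices outside $A\cup B\cup V(F)$. Its edges are not on $C_{2\delta}$ or $F$, as its vertices are outside $B\cup V(F)$. If it has more than one edge, then each of its edges has an end outside $A$; if it has only one, this edge has color $2$. So its edges are not on $C_{1\delta}$.
\end{itemize}
Thus $\beta(\hat G)\ge4$, a contradiction. Together with Proposition~\ref{prop:k4} and $k\ge3$ (Section~\ref{sec:min}), this shows that there is no counterexample, and Theorem~\ref{thm:main} is proved. \qed

\section{A formula, integer decomposition, and sharpness}\label{sec:cons}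

The \emph{matching polytope} $\mathrm{MP}(G)$ is the convex hull of the incidence vectors in $\mathbb R^{E(G)}$ of the matchings of $G$. Its integral points are precisely these incidence vectors, because every $w\in\mathrm{MP}(G)$ is nonnegative and has sum at most $1$ over the edges at each vertex. A polytope $\mathcal P$ has the \emph{integer decomposition property} if for every integer $k\ge1$ each integral vector in $k\mathcal P$ is a sum of $k$ integral vectors in $\mathcal P$.

\begin{proof}[Proof of Theorem~\ref{thm:cons}(1) and (2)]
(1) By definition, $G$ is $k$-fine, for an integer $k\ge0$, exactly when $k$ is at least the right-hand side. If $\chi'(G)\le k$, then $\chi'_f(G)\le k$ and $G$ is $k$-fine, which gives ``$\ge$''; Theorem~\ref{thm:main} gives ``$\le$''.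

(2) Let $k\ge1$ and let $w\in k\,\mathrm{MP}(G)$ be integral. Replace each edge $f$ of $G$ by $w_f$ parallel copies, and let $G_w$ be the resulting graph. Its underlying simple graph is a subgraph of $\hat G$, so $\beta(\hat G_w)\le3$. Since $w/k$ is a convex combination of incidence vectors of matchings, the sum of $w$ over the edges at a vertex is at most $k$, and its sum over the edges inside an odd set $S$, $|S|\ge 3$, is at most $k(|S|-1)/2$. So $G_w$ is $k$-fine. By Theorem~\ref{thm:main}, $E(G_w)$ can be partitioned into $k$ (possibly empty) matchings. Each of them contains at most one copy of each edge and gives a matching of $G$, so $w$ is the sum of $k$ incidence vectors of matchings of $G$.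
\end{proof}

For part (3) we use the Petersen graph $P$, in the form: the vertices are the $2$-element subsets of $\mathbb Z_5$, and two of them are adjacent if they are disjoint. We use the well-known fact that $P$ has no $3$-edge-coloring. Let $P^-=P-v$ for a vertex $v$; it is connected, with $9$ vertices and $12$ edges.

\begin{lemma}\label{lem:petersen}
$\chi'_f(P^-)=3$, $\chi'(P^-)=4$, $\beta(P^-)=4$, and the all-ones vector lies in $3\,\mathrm{MP}(P^-)$.
\end{lemma}

\begin{proof}
Matching $\{i-1,i+1\}$ with $\{i-2,i+2\}$ for all $i\in\mathbb Z_5$ gives a perfect matching of $P$ with $5$ of the $15$ edges. Give each of its images under the $120$ permutations of $\mathbb Z_5$, counted with multiplicity, the weight $3/120$. The permutations act transitively on the edges of $P$, so all edges are covered with the same total weight, which is $3\cdot5/15=1$. Restricting these matchings to $P^-$, we see that the all-ones vector lies in $3\,\mathrm{MP}(P^-)$ and that $\chi'_f(P^-)\le3$. As $\Delta(P^-)=3$, equality holds.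

Suppose $P^-$ had a $3$-edge-coloring. A matching of $P^-$ has at most $4$ edges, and there are $12$ edges in total, so each color class has exactly $4$ edges and misses exactly one vertex. Each of the three vertices of degree $2$, which are the former neighbors of $v$, misses exactly one color. So they miss three distinct colors, and restoring $v$ gives a $3$-edge-coloring of $P$, a contradiction. By Vizing's theorem, $\chi'(P^-)=4$.

Since $\chi'_f(P^-)=3$, the graph $P^-$ is $3$-fine, and it is not $3$-colorable. So $\beta(P^-)\ge4$ by Theorem~\ref{thm:main}. A connected subgraph $H$ of the connected graph $P^-$ satisfies $|E(H)|-|V(H)|+1\le12-9+1=4$, and a graph with an open odd ear-decomposition is connected, so $\beta(P^-)\le4$ by \eqref{eq:cyc}.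
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:cons}(3)]
Let $b\ge4$. Let $J_b$ consist of a $5$-cycle $v_1v_2v_3v_4v_5$ to which $b-1$ ears of length $3$ are added successively, the first joining $v_1$ and $v_2$, and each later one joining the two internal vertices of the previous one. Then $J_b$ is connected, has an open odd ear-decomposition with $b$ ears and $|E|-|V|+1=b$, so $\beta(J_b)=b$ by \eqref{eq:cyc}, as in the proof of Lemma~\ref{lem:petersen}. It is $3$-edge-colorable: give color $3$ to $v_1v_2$ and to the middle edges of all added ears; color the two outer edges of the successive ears $1,1$, then $2,2$, then $1,1$, and so on alternately; and give $v_1v_5,v_2v_3,v_3v_4,v_4v_5$ the colors $2,2,1,3$. Indeed, $v_1$ and $v_2$ then see $3,1,2$; each internal vertex of an added ear sees $3$ once and at most one edge of each of the colors $1,2$; and $v_3,v_4,v_5$ see $2,1$ and $1,3$ and $3,2$, respectively.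

Let $G$ be the disjoint union of $P^-$ and $J_b$. A graph with an open odd ear-decomposition is connected, so $\beta(G)=\max\{4,b\}=b$. Matchings of $G$ are unions of a matching of $P^-$ and a matching of $J_b$, so $\mathrm{MP}(G)=\mathrm{MP}(P^-)\times\mathrm{MP}(J_b)$. By Lemma~\ref{lem:petersen} and the $3$-edge-coloring of $J_b$, the all-ones vector of $E(G)$ lies in $3\,\mathrm{MP}(G)$. Hence $\chi'_f(G)\le3$, with equality since $\Delta(G)=3$. But $\chi'(G)=\max\{\chi'(P^-),\chi'(J_b)\}=4$, so $\chi'(G)=\lceil\chi'_f(G)\rceil+1$, and the all-ones vector is not a sum of three incidence vectors of matchings of $G$.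
\end{proof}

\begin{thebibliography}{9}
\bibitem{thesis}
\emph{Propri\'et\'es G\'eom\'etriques Du Nombre Chromatique : Poly\`edres, Structures Et Algorithmes}, \texttt{https://core.ac.uk/download/46808836.pdf}.
\end{thebibliography}

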